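# Hyperorder of the solutions of $f'-e^{P}f=1$

## 1. Growth of entire functions: characteristic, order, hyperorder

**Definition (maximum modulus and characteristic).** For an entire function $f$ put
$$M(r,f)=\max_{|z|=r}|f(z)|,\qquad T(r,f)=\frac1{2\pi}\int_0^{2\pi}\log^+|f(re^{i\theta})|\,d\theta .$$
The second quantity is the Nevanlinna characteristic (an entire function has no poles, so only this term is present).

Example. For $f=e^z$ we have $M(r,f)=e^r$ and $T(r,f)=\frac1{2\pi}\int_{-\pi/2}^{\pi/2}r\cos\theta\,d\theta=r/\pi$.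

The two are linked by a textbook inequality: for entire $f$ and every $\delta>0$,
$$T(r,f)\le\log^+M(r,f)\le\frac{2+\delta}{\delta}\,T((1+\delta)r,f).\tag{1}$$

**Definition (order).** $\rho(f)=\limsup_{r\to\infty}\dfrac{\log^+\log^+M(r,f)}{\log r}$.

Example. $\rho(e^{z^n})=n$, since $\log M(r,e^{z^n})=r^n$.

**Definition (hyperorder).** $\sigma_2(f)=\limsup_{r\to\infty}\dfrac{\log^+\log^+T(r,f)}{\log r}$.

Apply (1) with $\delta=1$, that is, $T(r,f)\le\log^+M(r,f)\le3\,T(2r,f)$. The factor $3$ changes $\log^+\log^+$ by $O(1)$, and $\log 2r\sim\log r$. So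
$$\sigma_2(f)=\limsup_{r\to\infty}\frac{\log^+\log^+\log^+M(r,f)}{\log r}.\tag{2}$$

Example. By (2), $\sigma_2(e^z)=0$. For $f=\exp(e^{z^n})$ we have $M(r,f)=\exp(e^{r^n})$, so $\log\log\log M(r,f)=n\log r$ and $\sigma_2(f)=n$. For $f=\exp\exp\exp z$ we have $\log\log\log M(r,f)=r$, so $\sigma_2(f)=\infty$.

**Definition (maximal real part).** For entire $h$ put $U(r,h)=\max_{|z|=r}\operatorname{Re}h(z)$. It enters because $\log M(r,e^h)=U(r,h)$.

Example. $U(r,z^n)=r^n$ and $U(r,e^z)=e^r$.

Clearly $U(r,h)\le M(r,h)$. In the other direction the Borel–Carathéodory inequality, used for the radii $r$ and $2r$, says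
$$M(r,h)\le 2\,U(2r,h)+3|h(0)|.\tag{3}$$

**Definition (finite logarithmic measure).** A measurable set $E\subset[1,\infty)$ has finite logarithmic measure if $\int_E dr/r<\infty$.

Example. $E=\bigcup_{j\ge1}[e^j,e^j(1+2^{-j})]$ has logarithmic measure $\sum_j\log(1+2^{-j})\le\sum_j2^{-j}=1$, although its length $\sum_j e^j2^{-j}$ is infinite.

If $E$ has finite logarithmic measure, then for all large $r$ the interval $[r/2,r]$ is not contained in $E$: its logarithmic measure is $\log2$, while that of $E\cap[r/2,\infty)$ tends to $0$.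

**Definition (sharing CM).** Entire functions $f,g$ share a polynomial $a$ CM if $f-a$ and $g-a$ have the same zeros with the same multiplicities. Then (neither difference being identically zero) $(g-a)/(f-a)$ is entire without zeros.

Example. Let $a,c,C$ be nonzero constants and $f=Ce^{cz}+a\frac{c-1}{c}$. Then $f-a=Ce^{cz}-\frac ac$ and $f'-a=cCe^{cz}-a=c(f-a)$. So $f$ and $f'$ share $a$ CM, the quotient is the constant $c$, and $\sigma_2(f)=0$.

## 2. Maximum term, central index, and the Wiman–Valiron theorem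

**Definition (maximum term, central index).** Let $P(z)=\sum a_jz^j$ be transcendental entire. The maximum term is $\mu(r)=\max_j|a_j|r^j$. The central index $\nu(r)$ is the largest $j$ with $|a_j|r^j=\mu(r)$.

Example. For $P=e^z$ the ratio of the $j$-th term to the preceding one is $r/j$, which is $\ge1$ exactly when $j\le r$. So $\nu(r)=\lfloor r\rfloor$ and $\mu(r)=r^{\lfloor r\rfloor}/\lfloor r\rfloor!$.

Three facts will be used. Cauchy's estimate gives $\mu(r)\le M(r,P)$. For transcendental $P$, $\nu(r)\to\infty$. Finally, $\log\mu$ is a continuous function of $\log r$, and on an interval where $\nu=j$ it equals $\log|a_j|+j\log r$; so $d\log\mu/d\log r=\nu$ piecewise.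

**Wiman–Valiron theorem** (W. K. Hayman, *The local growth of power series: a survey of the Wiman–Valiron method*, Canad. Math. Bull. 17 (1974), 317–358). Let $P$ be transcendental entire and $\gamma>\frac12$. There is a set $E_1$ of finite logarithmic measure such that, if $r\notin E_1$, $|z_0|=r$, $|P(z_0)|=M(r,P)$ and $N=\nu(r)$, then
$$P(z)=(1+o(1))\left(\frac z{z_0}\right)^{N}P(z_0)\quad\text{uniformly for }|z-z_0|\le rN^{-\gamma},$$
as $r\to\infty$, $r\notin E_1$.

In words: near a point where $|P|$ is maximal on its circle, $P$ looks like a monomial of degree $N$.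

Example. Take $P=e^z$, $z_0=r$, $N=\lfloor r\rfloor$, $z=r(1+u)$ with $|u|\le N^{-\gamma}$. The logarithm of the quotient of the two sides is $ru-N\log(1+u)=(r-N)u+N(u-\log(1+u))$. Since $|r-N|<1$ and $|u-\log(1+u)|\le|u|^2$ for $|u|\le\frac12$, it is at most $N^{-\gamma}+N^{1-2\gamma}\to0$. Here one sees the condition $\gamma>\frac12$ at work.

## 3. Which hyperorders occur for $f'-e^{P}f=1$

Let $P$ be a nonconstant entire function and consider
$$f'-e^{P(z)}f=1 .$$
The equation is linear with entire coefficients, so all its solutions are entire. Gundersen and Yang showed that for a nonconstant polynomial $P$ every solution has infinite order; the finer scale is then the hyperorder. L. Z. Yang proved that if $P$ is nonconstant entire, the hyperorder of every entire solution, *with at most one exception*, is a positive integer or infinity. The problem, whose source is the paper "Growth of solutions of a class of complex differential equations", asks whether the exception can be removed: **is $\sigma_2(f)\in\{1,2,3,\dots\}\cup\{\infty\}$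 for every nonconstant entire $P$ and every solution $f$?**

The answer is yes. It follows from a precise growth statement for a slightly larger class of equations.

**Theorem 1.** Let $P$ be a nonconstant entire function, let $R\not\equiv0$, $Q\not\equiv0$ be polynomials, and let $f$ be any solution of
$$f'-R(z)e^{P(z)}f=Q(z).\tag{4}$$
Then there is a set $E\subset[1,\infty)$ of finite logarithmic measure, depending only on $P$ and empty if $P$ is a polynomial, such that
$$\log\log M(r,f)=(1+o(1))\,M(r,P)\qquad(r\to\infty,\ r\notin E).\tag{5}$$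

**Corollary 2.** Under these hypotheses
$$\lim_{r\to\infty}\frac{\log\log T(r,f)}{\log r}=\begin{cases}\deg P&\text{if }P\text{ is a polynomial},\\ \infty&\text{if }P\text{ is transcendental}.\end{cases}$$
In particular $\sigma_2(f)\in\{1,2,\dots\}\cup\{\infty\}$. If $P(z)=az^n+\cdots$ with $a\ne0$, $n\ge1$, then moreover $\log T(r,f)\sim|a|r^n$ as $r\to\infty$.

The question is the case $R=Q=1$. Every value is attained: $P=z^n$ gives hyperorder $n$ for every solution, and $P=e^z$ gives $\infty$ for every solution.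

**Corollary 3 (Brück's conjecture for $f'$).** Let $a$ be a polynomial, let $f$ be a nonconstant entire function whose hyperorder is not a positive integer or infinity, and suppose $(f'-a)/(f-a)$ is entire without zeros (as when $f,f'$ share $a$ CM). Then $(f'-a)/(f-a)$ is constant.

## 4. The case $P(z)=z$ by hand

For $f'-e^zf=1$ we have $(fe^{-e^z})'=e^{-e^z}$, so
$$f(z)=e^{e^z}\left(C+\int_0^ze^{-e^t}dt\right).$$
Look along the horizontal lines $\operatorname{Im}z=2\pi k$, where $e^z=e^x>0$. Integrate from $0$ up to $2\pi ik$, then to the right. On the vertical part each segment of length $2\pi$ contributes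
$$i\int_0^{2\pi}e^{-e^{i\theta}}d\theta=2\pi i,$$
because the mean value of $\zeta\mapsto e^{-\zeta}$ over the unit circle is its value $1$ at the center. On the horizontal part $e^{t}$ is $2\pi i$-periodic. With $I=\int_0^\infty e^{-e^t}dt$ this gives
$$f(x+2\pi ik)=e^{e^x}\,(C_k+o(1))\quad(x\to+\infty),\qquad C_k=C+I+2\pi ik .$$

Now $C_1-C_0=2\pi i\ne0$, so one of $C_0,C_1$ is nonzero. Fix that $k$ and put $r=|x+2\pi ik|$; then $x\ge r-2\pi$, and
$$\log\log M(r,f)\ge x+o(1)\ge r-2\pi+o(1).$$
Conversely $M(r,f)\le e^{e^r}(|C|+re^{e^r})$, so $\log\log M(r,f)\le r+O(1)$. Hence $\log\log M(r,f)\sim r$ for *every* solution, and $\sigma_2(f)=1$ by (2).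

It is instructive to look at the most suspicious solution, $C=-I$, for which $C_0=0$. Call it $f_0$. On the positive axis $f_0(x)=-e^{e^x}\int_x^\infty e^{-e^t}dt$. Since $e^t-e^x\ge e^x(t-x)$ for $t\ge x$,
$$|f_0(x)|\le\int_0^\infty e^{-e^xs}\,ds=e^{-x}\to0 .$$
So $f_0$ decays exactly where one would expect explosive growth. But one strip higher, $f_0(x+2\pi i)\sim2\pi i\,e^{e^x}$.

## 5. The upper bound, and what the difference of two solutions gives

**The upper bound.** The purpose of this step is to bound every solution of (4) from above. On the ray $z=te^{i\theta}$, $0\le t\le r$, the function $u(t)=|f(te^{i\theta})|$ satisfies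
$$u(t)\le|f(0)|+rM(r,Q)+M(r,R)e^{M(r,P)}\int_0^tu(s)\,ds ,$$
so Gronwall's inequality gives
$$M(r,f)\le\left(|f(0)|+rM(r,Q)\right)\exp\left(rM(r,R)e^{M(r,P)}\right).$$
Taking one logarithm, the right-hand side is at most $r^ce^{M(r,P)}$ for some constant $c$ and all large $r$. Since $P$ is nonconstant, some coefficient $a_j$ with $j\ge1$ is nonzero, and Cauchy's estimate $M(r,P)\ge|a_j|r^j$ shows $\log r=o(M(r,P))$. Therefore
$$\log\log M(r,f)\le M(r,P)+O(\log r)=(1+o(1))M(r,P).\tag{6}$$

**A natural first approach.** Two different solutions of $f'-e^Pf=1$ differ by a solution of $y'=e^Py$, that is, by $Ce^h$ with $C\ne0$ and $h'=e^P$. The growth of this difference is easy to find.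

**Lemma 4.** Let $P$ be nonconstant entire, $h'=e^P$ and $C\ne0$. Then $\sigma_2(Ce^h)=\rho(h)=\rho(e^P)$, and this is $\deg P$ if $P$ is a polynomial and $\infty$ if $P$ is transcendental.

*Proof.* We have $\log M(r,Ce^h)=U(r,h)+\log|C|$, and $U(r,h)\to\infty$ by (3), since $h$ is nonconstant. So (2) gives $\sigma_2(Ce^h)=\limsup\log\log U(r,h)/\log r$. By $U(r,h)\le M(r,h)$ and (3), this upper limit equals $\rho(h)$.

Next, $M(r,h')\le M(2r,h)/r$ by Cauchy's estimate and $M(r,h)\le|h(0)|+rM(r,h')$ by integration, so $\rho(h)=\rho(h')=\rho(e^P)$.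

Finally $\log M(r,e^P)=U(r,P)$. If $P=az^n+\cdots$, then $U(r,P)\sim|a|r^n$ and $\rho(e^P)=n$. If $P$ is transcendental, then $\log M(r,P)/\log r\to\infty$, because $M(r,P)\ge|a_j|r^j$ with $a_j\ne 0$ for arbitrarily large $j$. By (3), $U(2r,P)\ge\frac12(M(r,P)-3|P(0)|)$, so $\log U(r,P)/\log r\to\infty$ and $\rho(e^P)=\infty$. $\blacksquare$

Put $s=\rho(e^P)$. By (6) and (2), $\sigma_2(f)\le s$ for every solution $f$ (for polynomial $P$ because $M(r,P)=O(r^{\deg P})$, for transcendental $P$ trivially). If two different solutions $f_1,f_2$ both had hyperorder $<s$, then $T(r,f_1-f_2)\le T(r,f_1)+T(r,f_2)+\log2$ would give $\sigma_2(Ce^h)<s$, against Lemma 4. So all solutions except at most one have hyperorder exactly $s$.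

**Where this stops.** The argument never looks at the right-hand side of the equation. It applies word for word to $f'-e^Pf=0$, and there an exceptional solution does exist: $f\equiv0$, with hyperorder $0$. So no refinement of the comparison of two solutions alone can remove the exception; one has to use the inhomogeneous term. In Section 4 it was used through $C_1-C_0=\int e^{-e^t}dt=2\pi i\ne0$: a *single* solution was compared with itself in two neighboring strips.

## 6. The equation in the variable $w=P(z)$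

To repeat Section 4 for general $P$, we want $e^{P(z)}$ to become $e^w$. Suppose $\varphi$ is a local inverse of $P$, so $P(\varphi(w))=w$, and put $g(w)=f(\varphi(w))$. Then (4) becomes
$$g'=f'(\varphi)\varphi'=\left(R(\varphi)e^{w}g+Q(\varphi)\right)\varphi'=e^wA\,g+B,\qquad A=R(\varphi)\varphi',\quad B=Q(\varphi)\varphi'.\tag{7}$$

Two examples with $R=Q=1$, so that $A=B=\varphi'$:

* $P=z^n$: with $\varphi(w)=w^{1/n}$ we get $A=\frac1nw^{1/n-1}$ and $A'/A=-(1-\frac1n)/w$.
* $P=e^z$: with $\varphi(w)=\log w$ we get $A=1/w$ and $A'/A=-1/w$.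

In both cases, at distance of order $Y$ from the origin, $A$ changes slowly ($A'/A=O(1/Y)$) and has at most polynomial size ($\log|A|=O(\log Y)$). We shall see that this is the general picture.

Three points separate the general case from Section 4, and they dictate the plan.

First, $P$ need not have an inverse branch near small $w$. The Wiman–Valiron theorem supplies one only where $|w|$ is comparable with $M=M(r,P)$. So we do not work in strips near the real axis but in strips at height about $Y=\eta M$, with $\eta$ small, and go right to $\operatorname{Re}w=X=(1-3\eta)M$. There $|w|\le X+\frac32Y<M$, and the growth lost is only the factor $1-3\eta$, which is harmless because $\eta$ is arbitrary.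

Second, our region is bounded, so there are no limits $C_k$. Instead we compare the values of the solution at the right ends of two lines $2\pi i$ apart: if both values were small, an integral close to $2\pi i$ (times a factor $\beta$ that is not too small) would be small.

Third, $e^wA$ is not $e^w$. The function $\log A$ may be as large as a multiple of $\log Y$, and an error of that kind in the exponent of an exponential cannot be ignored. The remedy is to use $v=w+\log A(w)$ as the variable, so that $e^wA=e^v$ exactly. Since $dv/dw=1+O(1/Y)$, this costs little.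

Accordingly there are two lemmas: one about the equation $g'=e^wAg+B$ on a rectangle, and one providing $\varphi$.

## 7. Two neighboring lines in a rectangle

**Lemma 5.** For every $\kappa\ge1$ there is $Y_0(\kappa)$ such that the following holds. Let $Y\ge Y_0$, $Y\le X\le\kappa Y$, and
$$S=\{w:\ -Y/2\le\operatorname{Re}w\le X,\ |\operatorname{Im}w-Y|\le Y/2\}.$$
Let $A,B$ be zero-free and holomorphic in a neighborhood of $S$ with, on $S$,
$$|A'/A|\le\kappa/Y,\qquad|B'/B|\le\kappa/Y,\qquad\bigl|\log|A(iY)|\bigr|\le\kappa\log Y,\qquad\log|B(iY)|\ge-\kappa\log Y.$$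
If $g$ is holomorphic near $S$ and $g'=e^wA\,g+B$, then
$$\max_S|g|\ge\exp\exp\left(X-3\kappa\log Y\right).$$

*Proof.* "For large $Y$" always means for $Y\ge Y_0(\kappa)$; there will be finitely many such conditions, each depending on $\kappa$ only.

**Step 1: straighten $e^wA$ into $e^v$.** The rectangle $S$ is convex and $A$ is zero-free, so $\log A$ has a branch on $S$; choose it so that $\lambda:=\log A(iY)$ has $|\operatorname{Im}\lambda|\le\pi$. Also $|\operatorname{Re}\lambda|\le\kappa\log Y$. Put
$$V(w)=w+\log A(w),\qquad V'-1=A'/A,\qquad|V'-1|\le\kappa/Y\le\tfrac12$$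
for large $Y$. Since $\operatorname{Re}V'>0$ on the convex set $S$, $V$ is injective on $S$. For $w\in S$ we have $|\operatorname{Re}w|\le\kappa Y$ and $|\operatorname{Im}w-Y|\le Y/2$, so $|w-iY|\le2\kappa Y$. Integrating $A'/A$ from $iY$ to $w$,
$$|V(w)-w-\lambda|\le\frac\kappa Y\cdot2\kappa Y=2\kappa^2=:K\qquad(w\in S).$$

We need to know that the image of $S$ is large enough. Put $X'=X-2\kappa\log Y$ and
$$S'=\{v:\ -Y/4\le\operatorname{Re}v\le X',\ |\operatorname{Im}v-Y|\le Y/4\}.$$
For large $Y$ we have $X'\ge Y-2\kappa\log Y\ge Y/2>0$. Let $v\in S'$. The point $v-\lambda$ lies in $S$, and its distances from the sides of $S$ are at least $X-(X'+\kappa\log Y)=\kappa\log Y$ on the right, $Y/4-\kappa\log Y$ on the left, and $Y/4-\pi$ at the top and bottom. All of these exceed $K$ for large $Y$. Hence for $w\in\partial S$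
$$\left|(V(w)-v)-(w+\lambda-v)\right|\le K<|w-(v-\lambda)| ,$$
and by Rouché's theorem $V(w)=v$ has exactly one solution $w=W(v)$ in the interior of $S$. Thus the compact set $S'$ lies in the open set $V(\operatorname{int}S)$, on which the inverse $W$ of the injective function $V$ is holomorphic. So $W$ is holomorphic near $S'$ and $W(S')\subset S$.

From $W'=1/V'(W)$ and $|V'-1|\le\kappa/Y\le\frac12$ we get on $S'$
$$|W'-1|\le\frac{2\kappa}Y,\qquad|W'|\le2,\qquad|\log W'|\le\frac{2\kappa}Y ,$$
the last with the principal branch, by $|\log(1+u)|\le2|u|$ for $|u|\le\frac12$.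

Let $G(v)=g(W(v))$. Since $e^{W(v)}A(W(v))=e^{V(W(v))}=e^v$, the equation becomes
$$G'=W'e^vG+b,\qquad b(v):=B(W(v))\,W'(v).\tag{8}$$

**Step 2: an integrating factor close to $e^v$.** Choose $k\in\mathbb Z$ with $|2\pi k-Y|\le\pi$. For large $Y$ the rectangle
$$\Sigma=\{-Y/4\le\operatorname{Re}v\le X',\ 2\pi k\le\operatorname{Im}v\le2\pi(k+1)\}$$
lies in $S'$, because its imaginary parts lie in $[Y-\pi,Y+3\pi]$. Let $v_*=-Y/4+2\pi ik$ and
$$H(v)=\int_{v_*}^ve^tW'(t)\,dt\qquad(v\in\Sigma).$$
The base point is far to the left so that $e^{v_*}$ is tiny. Since $\int_{v_*}^ve^t\,dt=e^v-e^{v_*}$,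
$$H(v)-e^v=-e^{v_*}+\int_{v_*}^ve^t(W'(t)-1)\,dt .$$
Integrate first vertically (length at most $2\pi$, where $|e^t|=e^{-Y/4}$) and then horizontally (where $\int_{-Y/4}^xe^s\,ds\le e^x$, $x=\operatorname{Re}v$). For $x\ge0$ and large $Y$,
$$|H(v)-e^v|\le e^{-Y/4}+\frac{2\kappa}Y\left(2\pi e^{-Y/4}+e^x\right)\le\frac{3\kappa}Ye^x.\tag{9}$$
By (8) and $H'=e^vW'$,
$$(Ge^{-H})'=be^{-H}.\tag{10}$$

**Step 3: the integral over the two lines is not small.** Let $\Gamma\subset\Sigma$ be the path
$$v_1:=X'+2\pi ik\ \to\ 2\pi ik\ \to\ 2\pi i(k+1)\ \to\ v_2:=X'+2\pi i(k+1),$$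
and put $\beta=B(W(2\pi ik))$. We compare $be^{-H}$ with $\beta e^{-e^v}$ on $\Gamma$.

Write $b=\beta e^{\mathcal E}$, where $\mathcal E(v)=\log B(W(v))-\log B(W(2\pi ik))+\log W'(v)$. On $\Gamma$ we have $|v-2\pi ik|\le x+2\pi$, and $|W'|\le2$, so $|W(v)-W(2\pi ik)|\le2(x+2\pi)$. With $|B'/B|\le\kappa/Y$ on the convex set $S$,
$$|\mathcal E|\le\frac\kappa Y\cdot2(x+2\pi)+\frac{2\kappa}Y\le\frac{2\kappa}Y(x+9)\le\frac{18\kappa}Ye^x .$$
Hence $be^{-H}=\beta e^{-e^v}e^F$ with $F=\mathcal E-(H-e^v)$, and by (9), for large $Y$,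
$$|F|\le\frac{21\kappa}Ye^x\le\frac12e^x,\qquad|e^F-1|\le|F|e^{|F|}\le\frac{21\kappa}Ye^xe^{e^x/2}.$$
The bound on $F$ is *not* small when $x$ is large, so $be^{-H}$ need not be close to $\beta e^{-e^v}$ in ratio. But on the horizontal parts $|e^{-e^v}|=e^{-e^x}$, which beats $e^{e^x/2}$. The two horizontal parts contribute to $\int_\Gamma|e^{-e^v}||e^F-1||dv|$ at most
$$2\cdot\frac{21\kappa}Y\int_0^\infty e^xe^{-e^x/2}\,dx=\frac{42\kappa}Y\int_1^\infty e^{-u/2}\,du\le\frac{84\kappa}Y .$$
On the vertical part $x=0$ and $|e^{-e^v}|\le e$, so it contributes at most $\frac{21\kappa}Ye^{1/2}\cdot e\cdot2\pi\le\frac{600\kappa}Y$.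

The main term is computed as in Section 4. By $2\pi i$-periodicity the horizontal parts cancel, and
$$\int_\Gamma e^{-e^v}dv=i\int_0^{2\pi}e^{-e^{i\theta}}d\theta=2\pi i .$$
Altogether, for $Y\ge684\kappa$,
$$\left|\int_\Gamma be^{-H}dv\right|\ge|\beta|\left(2\pi-\frac{684\kappa}Y\right)\ge|\beta|(2\pi-1)\ge5|\beta| .$$

**Step 4: conclude that $g$ is large at one of the two ends.** Since $e^{v_1}=e^{v_2}=e^{X'}$, (9) gives $\operatorname{Re}H(v_j)\ge(1-3\kappa/Y)e^{X'}\ge\frac12e^{X'}$ for large $Y$. Integrating (10) along $\Gamma$,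
$$5|\beta|\le\left|G(v_2)e^{-H(v_2)}-G(v_1)e^{-H(v_1)}\right|\le2\max_S|g|\;e^{-e^{X'}/2}.$$
The factor $\beta$ is not too small: $W(2\pi ik)\in S$ is at distance at most $2\kappa Y$ from $iY$, so
$$\log|\beta|\ge\log|B(iY)|-\frac\kappa Y\cdot2\kappa Y\ge-\kappa\log Y-2\kappa^2 .$$
Since $X'\ge Y/2$, for large $Y$
$$\log\max_S|g|\ge\tfrac12e^{X'}-\kappa\log Y-2\kappa^2\ge\tfrac14e^{X'}\ge e^{X'-\kappa\log Y}=e^{X-3\kappa\log Y},$$
where the last inequality uses $\kappa\log Y\ge\log4$. $\blacksquare$

## 8. Inverse branches of $P$ on a large rectangle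

**Step 1: the exceptional set.** This step fixes $E$, depending only on $P$. If $P$ is a polynomial of degree $n$, put $N=n$ and $E=\emptyset$. If $P$ is transcendental, let $N=\nu(r)$, apply the Wiman–Valiron theorem with $\gamma=\frac23$ to get $E_1$, and put
$$E_2=\{r\ge r_0:\ \nu(r)>(\log\mu(r))^2\},\qquad\text{where }r_0\ge1,\ \log\mu(r_0)\ge1 .$$
The purpose of $E_2$ is to keep $N$ from being huge compared with $\log M(r,P)$. On $E_2$ we have $1<\nu/(\log\mu)^2$, and $d\log\mu=\nu\,dr/r$, so
$$\int_{E_2}\frac{dr}r\le\int_{r_0}^\infty\frac{\nu(r)}{(\log\mu(r))^2}\frac{dr}r=\int_{r_0}^\infty\frac{d\log\mu(r)}{(\log\mu(r))^2}\le\frac1{\log\mu(r_0)}<\infty .$$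
Put $E=(E_1\cup E_2)\cap[1,\infty)$. It has finite logarithmic measure, and for large $r\notin E$
$$N\le(\log\mu(r))^2\le(\log M(r,P))^2 .$$

**Lemma 6.** Let $0<\eta\le\frac14$ and let $R,Q\not\equiv0$ be polynomials. There is $\kappa\ge1$ such that for all sufficiently large $r\notin E$, with $M=M(r,P)$, $Y=\eta M$, $X=(1-3\eta)M$ and $S$ as in Lemma 5, there is a holomorphic $\varphi$ near $S$ with $P(\varphi(w))=w$ and $|\varphi|<r$ on $S$, and such that $A=R(\varphi)\varphi'$, $B=Q(\varphi)\varphi'$ satisfy all hypotheses of Lemma 5.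

We take $\kappa=\max\{1/\eta,\ 4d+12\}$ with $d=\max\{\deg R,\deg Q\}$; it does not depend on $r$.

*Proof.* All limits are for $r\to\infty$, $r\notin E$.

**Step 2: locate $S$.** Since $\eta\le\frac14$, $1-3\eta\ge\frac14\ge\eta$, so $Y\le X\le M=Y/\eta\le\kappa Y$. On $S$ we have $\operatorname{Im}w\ge Y/2>0$ and
$$\tfrac\eta2M\le|w|\le X+\tfrac32Y=\left(1-\tfrac32\eta\right)M.$$
So $S$ lies in the open half-annulus $D=\{\operatorname{Im}w>0,\ \frac\eta3M<|w|<M\}$, and we shall define $\varphi$ on $D$.

**Step 3: $P$ is nearly an exponential in a logarithmic coordinate.** Let $T=2\pi+2+\log(3/\eta)$ (a number, not the characteristic). Choose $|z_0|=r$ with $P(z_0)=Me^{i\theta_0}$, $\theta_0\in(-\pi,\pi]$. We claim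
$$P(z_0e^{\tau/N})=P(z_0)e^\tau(1+o(1))\quad\text{uniformly for }|\tau|\le T.$$
If $P=az^n+\cdots$ is a polynomial, then $N=n$, $|z_0e^{\tau/n}|\ge re^{-T/n}\to\infty$, and the claim follows from $P(z)\sim az^n$. If $P$ is transcendental, then $N\to\infty$ and, by $|e^u-1|\le2|u|$ for $|u|\le1$,
$$|z_0e^{\tau/N}-z_0|\le\frac{2Tr}N\le rN^{-2/3}$$
as soon as $N\ge T$ and $N^{1/3}\ge2T$; so the Wiman–Valiron theorem applies, and $(z/z_0)^N=e^\tau$.

The quotient of the two sides is thus close to $1$, and taking its principal logarithm we can write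
$$P(z_0e^{\tau/N})=P(z_0)e^{L(\tau)},\qquad L(\tau)=\tau+\varepsilon(\tau),$$
with $\varepsilon$ holomorphic near $|\tau|\le T$ and $|\varepsilon|\le\delta_r\to0$ there. Take $r$ so large that $\delta_r\le\frac14$.

**Step 4: invert $L$.** Let $|\ell|\le T-1$. On $|\tau|=T$ we have $|\tau-\ell|\ge1>\delta_r\ge|\varepsilon(\tau)|$, so by Rouché's theorem $L(\tau)=\ell$ has a unique solution $\tau=\Lambda(\ell)$ in $|\tau|<T$. The function $\Lambda$ is holomorphic in $|\ell|<T-1$, since
$$\Lambda(\ell)=\frac1{2\pi i}\oint_{|\tau|=T}\frac{\tau L'(\tau)}{L(\tau)-\ell}\,d\tau ,$$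
and $|\Lambda(\ell)-\ell|=|\varepsilon(\Lambda(\ell))|\le\delta_r$. For $|\ell|\le T-2$, Cauchy's estimates on circles about $\ell$ of radius tending to $1$, applied to $\Lambda(\ell)-\ell$, give
$$|\Lambda'-1|\le\delta_r,\qquad|\Lambda''|\le2\delta_r .$$

**Step 5: define $\varphi$.** For $w\in D$ put $\ell(w)=\log\frac{|w|}M+i(\arg w-\theta_0)$ with $\arg w\in(0,\pi)$. Since $\arg w-\theta_0\in[-\pi,2\pi)$, $|\ell(w)|\le2\pi+\log(3/\eta)=T-2$. Define
$$\varphi(w)=z_0\exp\left(\Lambda(\ell(w))/N\right),\qquad w\in D .$$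
Then $P(\varphi(w))=P(z_0)e^{L(\Lambda(\ell(w)))}=Me^{i\theta_0}e^{\ell(w)}=w$. On $S$,
$$\operatorname{Re}\Lambda(\ell(w))\le\log\left(1-\tfrac32\eta\right)+\delta_r<0$$
for large $r$, so $|\varphi|<r$. Since $|\Lambda|<T$, also $|\varphi|\ge re^{-T/N}\ge re^{-T}$.

**Step 6: slow variation of $A$ and $B$.** Since $\ell'(w)=1/w$,
$$\frac{\varphi'}\varphi=\frac{\Lambda'(\ell)}{Nw}\ne0 .$$
Taking the logarithmic derivative of $\varphi'=\varphi\,\Lambda'(\ell)/(Nw)$,
$$\frac{\varphi''}{\varphi'}=\frac1w\left(\frac{\Lambda'(\ell)}N+\frac{\Lambda''(\ell)}{\Lambda'(\ell)}-1\right).$$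
With $|\Lambda'-1|\le\frac14$, $|\Lambda''|\le\frac12$ and $|w|\ge Y/2$ on $S$,
$$\left|\frac{\varphi'}\varphi\right|\le\frac2{|w|}\le\frac4Y,\qquad\left|\frac{\varphi''}{\varphi'}\right|\le\frac1{|w|}\left(\frac54+\frac23+1\right)\le\frac4{|w|}\le\frac8Y .$$
For large $|z|$ we have $Q(z)\ne0$ and $|zQ'(z)/Q(z)|\le\deg Q+1$, because $zQ'/Q\to\deg Q$. As $|\varphi|\ge re^{-T}$ is large on $S$, $Q\circ\varphi$ is zero-free there (and near $S$, by continuity), and
$$\left|\frac{(Q\circ\varphi)'}{Q\circ\varphi}\right|=\left|\frac{\varphi\,Q'(\varphi)}{Q(\varphi)}\right|\left|\frac{\varphi'}\varphi\right|\le\frac{4(\deg Q+1)}Y ,$$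
and similarly for $R$. Hence $A,B$ are zero-free and holomorphic near $S$, and on $S$ both $|A'/A|$ and $|B'/B|$ are at most $(4(d+1)+8)/Y=(4d+12)/Y\le\kappa/Y$.

**Step 7: the size of $A$ and $B$ at $iY$.** Since $P$ is nonconstant, $M(r,P)\ge cr$ for some $c>0$ and all large $r$, so $\log r\le2\log Y$ for large $r$. Also $\log N\le\log Y$ for large $r\notin E$: this is clear for polynomials, and $N\le(\log M)^2\le\eta M$ for large $r$ in the transcendental case; this is what $E_2$ was for. Now
$$|\varphi'(iY)|=\frac{|\varphi(iY)|\,|\Lambda'|}{NY},\qquad re^{-T}\le|\varphi(iY)|\le r,\qquad\tfrac12\le|\Lambda'|\le2 ,$$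
so for large $r$
$$\bigl|\log|\varphi'(iY)|\bigr|\le\log r+\log2+\log N+\log Y\le5\log Y .$$
Since $\log|Q(z)|=\deg Q\cdot\log|z|+O(1)$ for large $|z|$, and $\log|\varphi(iY)|=\log r+O(1)$, we have $\bigl|\log|Q(\varphi(iY))|\bigr|\le(\deg Q+1)\log r\le2(d+1)\log Y$ for large $r$, and likewise for $R$. Therefore $\bigl|\log|A(iY)|\bigr|$ and $\bigl|\log|B(iY)|\bigr|$ are at most $(2d+7)\log Y\le\kappa\log Y$. All hypotheses of Lemma 5 on $X,Y,A,B$ hold, and $Y=\eta M\ge Y_0(\kappa)$ for large $r$. $\blacksquare$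

## 9. Proof of Theorem 1

**Upper bound.** This is (6), and it holds for all $r\to\infty$.

**Lower bound.** Here the two lemmas are combined. Fix $\eta\in(0,\frac14]$. For large $r\notin E$ take $\varphi$ from Lemma 6 and put $g(w)=f(\varphi(w))$. By (7), $g'=e^wA\,g+B$ near $S$, so Lemma 5 applies. Since $|\varphi|<r$ on $S$, the maximum principle gives $\max_S|g|\le M(r,f)$. Hence
$$\log\log M(r,f)\ge\log\log\max_S|g|\ge X-3\kappa\log Y=(1-3\eta)M(r,P)-3\kappa\log\left(\eta M(r,P)\right).$$
As $\kappa$ does not depend on $r$,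
$$\liminf_{r\to\infty,\ r\notin E}\frac{\log\log M(r,f)}{M(r,P)}\ge1-3\eta .$$
The set $E$ does not depend on $\eta$, so we may let $\eta\to0$. Together with (6) this is (5). $\blacksquare$

## 10. Hyperorder, and the quotient $(f'-a)/(f-a)$

**Proof of Corollary 2, $P=az^n+\cdots$ a polynomial.** The task is to pass from $M(r,f)$ to $T(r,f)$. Here $E=\emptyset$ and $M(r,P)\sim|a|r^n$, so (5) says $\log\log M(r,f)\sim|a|r^n$ as $r\to\infty$ without exceptions. The left inequality in (1) gives $\limsup\log T(r,f)/(|a|r^n)\le1$. The right one, with $r$ replaced by $r/(1+\delta)$, gives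
$$\log T(r,f)\ge\log\log M\left(\frac r{1+\delta},f\right)-\log\frac{2+\delta}\delta=(1+o(1))\,|a|\left(\frac r{1+\delta}\right)^n,$$
so $\liminf\log T(r,f)/(|a|r^n)\ge(1+\delta)^{-n}$ for every $\delta>0$. Hence $\log T(r,f)\sim|a|r^n$ and $\log\log T(r,f)/\log r\to n$.

**Proof of Corollary 2, $P$ transcendental.** Here we must step around $E$. By Section 1, for all large $r$ there is $r'\in[r/2,r]\setminus E$. Since maximum moduli increase, (5) gives
$$\log\log M(r,f)\ge\log\log M(r',f)\ge\tfrac12M(r',P)\ge\tfrac12M(r/2,P).$$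
By (1) with $\delta=1$, $\log T(2r,f)\ge\log\log M(r,f)-\log3\ge\frac12M(r/2,P)-\log3$. Because $P$ is transcendental, $\log M(r/2,P)/\log r\to\infty$, and therefore $\log\log T(r,f)/\log r\to\infty$. $\blacksquare$

With $R=Q=1$, the possible exception in Yang's theorem never occurs: $\sigma_2(f)=\deg P$ for every solution if $P$ is a polynomial, and $\sigma_2(f)=\infty$ for every solution if $P$ is transcendental.

**Proof of Corollary 3.** The idea is to read the hypothesis as an equation of type (4). A zero-free entire function is the exponential of an entire function, so $(f'-a)/(f-a)=e^P$ with $P$ entire. Suppose $P$ is nonconstant.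

*Case $a\not\equiv0$.* Put $F=f-a$. Then
$$F'-e^PF=(f'-a')-(f'-a)=a-a' ,$$
a polynomial that is not identically zero, since $\deg a'<\deg a$ or $a'\equiv0\not\equiv a$. By Corollary 2 with $R=1$, $Q=a-a'$, $\log\log T(r,F)/\log r$ has a limit that is a positive integer or $\infty$. In particular $T(r,F)/\log r\to\infty$, while $T(r,f)=T(r,F)+O(\log r)$; so $T(r,f)\sim T(r,F)$ and $\sigma_2(f)=\sigma_2(F)$ is a positive integer or $\infty$. This contradicts the hypothesis.

*Case $a\equiv0$.* Here the right-hand side vanishes and Theorem 1 does not apply, but the equation $f'=e^Pf$ is solved explicitly: $f=Ce^h$ with $h'=e^P$, and $C\ne0$ because $f$ is nonconstant. By Lemma 4, $\sigma_2(f)$ is $\deg P$ or $\infty$, again a contradiction.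

So $P$ is constant, and with it $(f'-a)/(f-a)=e^P$. $\blacksquare$
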